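\title{Counting the Components of the Push-Out Space of a Submanifold with Trivial Normal Holonomy}

\begin{abstract}
Let $f:M\to\mathbb R^{m+d}$ be an immersion of a connected closed $m$-manifold with trivial normal holonomy. The parallel normal fields $\nu$ form a copy of $\mathbb R^d$, and those for which $f+\nu$ is again an immersion form the push-out space $\Omega(f)\subset\mathbb R^d$. We prove the conjecture that $\Omega(f)$ has at most $\gamma(m,d)$ connected components, where $\gamma(m,d)$ is the number of unbounded regions of an arrangement of $m$ hyperplanes in general position in $\mathbb R^d$. We refine the bound in terms of the set of curvature normals, and we show that $\gamma(m,d)$ is attained by an embedding for all $m,d\ge1$. The proof encodes components by sign vectors in $\{\pm1\}^m$ and bounds their number by polynomial relations, the decisive ones coming from a degree argument.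
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The push-out space}

A hypersurface $f$ in Euclidean space with unit normal field $\nu$ has parallel hypersurfaces $f+x\nu$, which are immersed as long as $x$ avoids the signed radii of curvature. We count, in any codimension, the connected pieces of the set of admissible displacements.

Throughout, $M$ is a connected closed (compact, without boundary) smooth manifold of dimension $m\ge1$, and $f:M\to\mathbb R^{m+d}$, $d\ge1$, is a smooth immersion. Let $N_p=df(T_pM)^\perp$ be the normal space at $p$. A normal field $\nu$ is \emph{parallel} if the normal component of its derivative vanishes, that is, if $d\nu(T_pM)\subset df(T_pM)$ for all $p$. The same condition along curves defines parallel transport of normal vectors, and the \emph{normal holonomy group} at $p_0$ consists of the transports $N_{p_0}\to N_{p_0}$ around loops. We assume that this group is trivial. Then transport does not depend on the path, and every vector of $N_{p_0}$ extends to a unique parallel normal field on $M$. Fix a linear isometry $\mathbb R^d\to N_{p_0}$ and let $\nu_x$ be the parallel field that extends the image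 of $x\in\mathbb R^d$. The inner product $\langle\nu_x,\nu_z\rangle$ is constant on $M$, because $d\nu_x\perp\nu_z$ and $d\nu_z\perp\nu_x$. So $x\mapsto\nu_x(p)$ is a linear isometry $\mathbb R^d\to N_p$ for every $p$, and the normal bundle is identified with $M\times\mathbb R^d$.

The endpoint map is $\eta:M\times\mathbb R^d\to\mathbb R^{m+d}$, $\eta(p,x)=f(p)+\nu_x(p)$, and its critical values are the focal points (centers of curvature) of $f$. Let $\Sigma_p\subset\mathbb R^d$ be the set of $x$ for which $(p,x)$ is a critical point. The \emph{push-out space} is
\[
\Omega=\Omega(f)=\mathbb R^d\setminus\bigcup_{p\in M}\Sigma_p .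
\]
The derivative of $\eta$ in $x$ maps onto $N_p$, and its derivative in $p$ takes values in $df(T_pM)$. Hence $x\in\Sigma_p$ exactly when $f+\nu_x$ fails to be an immersion at $p$, and $\Omega$ is the set of $x$ for which $f+\nu_x$ is an immersion parallel to $f$. Another linear identification of $N_{p_0}$ with $\mathbb R^d$ changes $\Omega$ by a linear isomorphism only. Since $M$ is compact, $\Omega$ is open, so its components are the classes of parallel immersions under deformation through parallel immersions.

\begin{example}[Sphere]\label{ex:sphere}
For the unit sphere $S^m\subset\mathbb R^{m+1}$ take $\nu_x(p)=xp$. Then $f+\nu_x=(1+x)f$, and $\Omega=\mathbb R\setminus\{-1\}$ has two components.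
\end{example}

\begin{example}[Product of circles]\label{ex:product}
Let $m\le d$ and embed the torus in $\mathbb C^m\times\mathbb R^{d-m}=\mathbb R^{m+d}$ by $f(\varphi)=(e^{i\varphi_1},\dots,e^{i\varphi_m},0)$. The fields $\nu_x=(x_1e^{i\varphi_1},\dots,x_me^{i\varphi_m},x_{m+1},\dots,x_d)$ are normal and parallel, and $\Omega=\{x: x_k\ne-1\text{ for }k\le m\}$ has $2^m$ components.
\end{example}

\begin{example}[Torus of revolution]\label{ex:torus}
Let $f=((2+\cos\theta)\cos\psi,(2+\cos\theta)\sin\psi,\sin\theta)$ and $\nu_x=x(\cos\theta\cos\psi,\cos\theta\sin\psi,\sin\theta)$. The partial derivatives of $f+\nu_x$ are orthogonal, of lengths $|1+x|$ and $|2+(1+x)\cos\theta|$. So $\Sigma_p=\{-1,\,-1-2/\cos\theta\}$, the second point being absent when $\cos\theta=0$, and $\Omega=(-3,-1)\cup(-1,1)$. Here $\Sigma_p$ moves with $p$, and both components of $\Omega$ are bounded.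
\end{example}

In general, Lemma~\ref{lem:normals} attaches to each $p$ an unordered list of vectors $n_1(p),\dots,n_m(p)\in\mathbb R^d$, the \emph{curvature normals}, with
\begin{equation}\label{eq:sigma}
\Sigma_p=\Big\{x:\ \prod_{i=1}^m\big(1-\langle x,n_i(p)\rangle\big)=0\Big\}.
\end{equation}
For $d=1$ they are the principal curvatures. Thus $\Sigma_p$ is an arrangement of $m$ hyperplanes, which may coincide, and a zero curvature normal stands for the hyperplane at infinity. The space $\Omega$ is what this moving arrangement never sweeps.

\subsection{Regions of arrangements and the conjecture}\label{sub:regions}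

An arrangement of $n$ affine hyperplanes in $\mathbb R^e$ is in \emph{general position} if any $k\le e$ of them have linearly independent normal vectors and no $e+1$ of them have a common point. Its \emph{regions} are the components of the complement. They are convex, and distinct regions lie on different sides of some hyperplane. Their number is
\begin{equation}\label{eq:regions}
R(n,e)=\sum_{i=0}^{e}\binom ni .
\end{equation}
This holds for $n=0$ and for $e=1$. For $n\ge1$, $e\ge2$, single out one hyperplane $H$. It cuts in two each region of the other $n-1$ hyperplanes that it meets, and the traces of these regions on $H$ are the regions of $n-1$ hyperplanes in general position in $H\cong\mathbb R^{e-1}$. So the count satisfies $R(n,e)=R(n-1,e)+R(n-1,e-1)$, which is Pascal's rule for \eqref{eq:regions}. We put $R(n,0)=1$.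

Now count the unbounded regions of $m$ hyperplanes $\{c_i-\langle x,n_i\rangle=0\}$ in general position in $\mathbb R^d$. For $s\in\{\pm1\}^m$ consider the condition
\begin{equation}\label{eq:halfspace}
\text{there is } y\in\mathbb R^d \text{ with } \langle s_in_i,y\rangle>0 \text{ for all } i,
\end{equation}
which says that the vectors $s_in_i$ lie in an open half-space. If it holds, the set where $s_i(c_i-\langle x,n_i\rangle)>0$ for all $i$ contains $-\tau y$ for all large $\tau$, so it is an unbounded region. Conversely, an unbounded region contains a ray, whose direction $-y\ne0$ satisfies $\langle s_in_i,y\rangle\ge0$. Equality holds for at most $d-1$ indices, whose $n_i$ are independent, so a small change of $y$ makes all inequalities strict. To count the $s$ that satisfy \eqref{eq:halfspace}, note that $s\mapsto-s$ pairs them, and that for $s_1=1$ we may scale $y$ into the affine hyperplane $\langle n_1,y\rangle=1$, on which $n_2^\perp,\dots,n_m^\perp$ cut out $m-1$ hyperplanes in general position. So there are $2R(m-1,d-1)$ unbounded regions. This number is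
\[
\gamma(m,d)=1+\binom m1+\dots+\binom md-\binom{m-1}d,
\]
because $\binom md-\binom{m-1}d=\binom{m-1}{d-1}$ and Pascal's rule give
\begin{equation}\label{eq:gamma}
\gamma(m,d)=\sum_{i=0}^{d-1}\binom mi+\binom{m-1}{d-1}=2\sum_{i=0}^{d-1}\binom{m-1}i .
\end{equation}
For instance $\gamma(m,1)=2$, $\gamma(m,2)=2m$, and $\gamma(m,d)=2^m$ for $m\le d$; the three examples above have exactly these numbers of components.

Which bound should one expect for $\Omega$? Each component of $\Omega$ lies in one region of $\Sigma_p$ for every $p$, and we shall see that different components lie in different regions. This leads to the bound $R(m,d)$. Compactness of $M$ gives more: at a point $p$ where $f+\nu_x$ is farthest from the origin, the region of $\Sigma_p$ that contains $x$ turns out to be unbounded. This suggests discarding the $\binom{m-1}d$ bounded regions, and it is the content of the following conjecture from \cite{regions}: \emph{if $f$ is an embedding with trivial normal holonomy, then $\Omega(f)$ has at most $\gamma(m,d)$ connected components.} The difficulty is that the point $p$ depends on the component, so that no single arrangement can be used for the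 count.

\subsection{Results}

The conjecture is true, also for immersions, and the bound is sharp.

\begin{theorem}\label{thm:bound}
Let $M$ be a connected closed $m$-manifold and $f:M\to\mathbb R^{m+d}$ an immersion (in particular, an embedding) with trivial normal holonomy. Then $\Omega(f)$ has at most $\gamma(m,d)$ connected components.
\end{theorem}

\begin{theorem}\label{thm:refined}
In the situation of Theorem~\ref{thm:bound}, let $K\subset\mathbb R^d$ be the set of all curvature normals at all points of $M$, and let $r$ be the number of connected components of $K$ that do not contain $0$. Then $r\le m$. If $r\ge1$, then $\Omega(f)$ has at most $\gamma(r,d)$ components; if $r=0$, it has exactly one.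
\end{theorem}

\begin{theorem}\label{thm:sharp}
For all $m,d\ge1$ there is an embedded connected closed $m$-manifold in $\mathbb R^{m+d}$ with trivial normal holonomy whose push-out space has exactly $\gamma(m,d)$ components.
\end{theorem}

Section~\ref{sec:reduction} reduces Theorems~\ref{thm:bound} and~\ref{thm:refined} to a statement about a one-parameter family of arrangements, Proposition~\ref{prop:main}. Section~\ref{sec:poly} sets up the method for it and carries it out by hand for $d=1$ and $d=2$, where the key tool is a winding number. Section~\ref{sec:degree} constructs the degree that replaces the winding number in dimension $d$, and Section~\ref{sec:proof} completes the proof. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp} with tori built by iterated rotation.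

\section{From submanifolds to moving arrangements}\label{sec:reduction}

\subsection{Curvature normals}

Give $M$ the metric induced by $f$. Let $c$ be a curve in $M$ with $c(0)=p$, $c'(0)=X$, and let $W$ be a vector field along $c$ with $W(0)=Y$. The normal component of $\frac{d}{d\sigma}\big|_{\sigma=0}df(W(\sigma))$ depends only on $X$ and $Y$; it is the second fundamental form $\mathrm{II}(X,Y)\in N_p$, which is bilinear and symmetric. For $\xi\in N_p$ the shape operator $A_\xi$ is the self-adjoint map of $T_pM$ with $\langle A_\xi X,Y\rangle=\langle\mathrm{II}(X,Y),\xi\rangle$. We write $A_x(p)=A_{\nu_x(p)}$, which is linear in $x$. Differentiating $\langle\nu_x,df(W)\rangle=0$ and using that $d\nu_x$ is tangential gives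
\begin{equation}\label{eq:weingarten}
d\nu_x=-df\circ A_x,\qquad d(f+\nu_x)=df\circ(\mathrm{Id}-A_x).
\end{equation}
An \emph{$m$-point multiset} is an unordered list of $m$ points, repetitions allowed. We measure the distance of two multisets in $\mathbb R^d$ by the best matching,
\[
\operatorname{dist}(\{a_i\},\{b_i\})=\min_\pi\max_i|a_i-b_{\pi(i)}|,
\]
where $\pi$ runs over the permutations of $[m]=\{1,\dots,m\}$.

\begin{lemma}\label{lem:normals}
For each $p\in M$ there are an orthonormal basis $X_1,\dots,X_m$ of $T_pM$ and vectors $n_1(p),\dots,n_m(p)\in\mathbb R^d$ with $A_x(p)X_i=\langle x,n_i(p)\rangle X_i$ for all $x$. The multiset $\{n_i(p)\}$ does not depend on the basis, it depends continuously on $p$, and \eqref{eq:sigma} holds.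
\end{lemma}

\begin{proof}
The operators $A_x(p)$ commute. This is the Ricci equation for a flat normal bundle, and it can be seen directly. In local coordinates, differentiate $\langle\nu_z,\partial_j\nu_x\rangle=0$ to get $\langle\partial_i\nu_z,\partial_j\nu_x\rangle=-\langle\nu_z,\partial_i\partial_j\nu_x\rangle$, which is symmetric in $i,j$. By \eqref{eq:weingarten} the form $\langle A_zX,A_xY\rangle$ is symmetric in $X,Y$, so $A_xA_z$ is self-adjoint and equals its adjoint $A_zA_x$. Commuting self-adjoint operators have a common orthonormal eigenbasis $X_i$. The eigenvalue $\langle A_xX_i,X_i\rangle$ is linear in $x$, hence of the form $\langle x,n_i(p)\rangle$, and $|n_i(p)|=|\mathrm{II}(X_i,X_i)|$. Therefore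
\[
\det(\mathrm{Id}-A_x(p))=\prod_{i=1}^m\big(1-\langle x,n_i(p)\rangle\big),
\]
and \eqref{eq:sigma} follows from \eqref{eq:weingarten}.

This polynomial in $x$ determines the multiset. By unique factorization, with factors normalized to have constant term $1$, it determines the nonzero $n_i(p)$ with their multiplicities, and the remaining $n_i(p)$ are $0$. For continuity let $p_j\to p$. The vectors $n_i(p_j)$ are bounded because $\mathrm{II}$ is bounded on unit vectors. So every subsequence has a further subsequence along which $n_i(p_j)\to n_i'$ for all $i$. In the limit $\prod_i(1-\langle x,n_i'\rangle)=\det(\mathrm{Id}-A_x(p))$ for all $x$, hence $\{n_i'\}=\{n_i(p)\}$. Thus $\{n_i(p_j)\}\to\{n_i(p)\}$.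
\end{proof}

With $K$ as in Theorem~\ref{thm:refined}, formula \eqref{eq:sigma} reads
\begin{equation}\label{eq:omega}
\Omega=\{x\in\mathbb R^d:\ 1-\langle x,k\rangle\ne0\text{ for all }k\in K\}.
\end{equation}
In Example~\ref{ex:torus}, comparing lengths of partial derivatives gives $n_1=-1$ and $n_2=-\cos\theta/(2+\cos\theta)$, so $K=\{-1\}\cup[-\frac13,1]$ and $r=1$.

\subsection{Labeling along a path}

To compare arrangements at different points we must follow individual hyperplanes. For $d=1$ we can order the curvature normals by size. For $d\ge2$ a continuous family of multisets need not have continuous labels: the family $\{e^{i\theta/2},-e^{i\theta/2}\}$ over the circle has none. Over an interval it always does, and that is enough.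

\begin{lemma}\label{lem:lift}
Let $X(t)$, $t\in I$, be a continuous family of $m$-point multisets in $\mathbb R^d$ over a compact interval $I$. Then there are continuous maps $n_1,\dots,n_m:I\to\mathbb R^d$ with $X(t)=\{n_1(t),\dots,n_m(t)\}$ for all $t$.
\end{lemma}

\begin{proof}
Call such maps a labeling. We use induction on $m$; for $m=1$ there is nothing to prove. Let $Z\subset I$ be the set of $t$ at which all points of $X(t)$ coincide. It is closed, being the zero set of the diameter of $X(t)$.

\emph{Near a point $t_0\notin Z$.} Let $3\delta$ be the least distance between distinct points of $X(t_0)$. Let $U$ be the open $\delta$-ball about one point of $X(t_0)$ and $V$ the union of the open $\delta$-balls about the points different from it; points of $U$ and $V$ are more than $\delta$ apart. Let $I_0$ be a compact interval that is a neighborhood of $t_0$ in $I$ and on which $\operatorname{dist}(X(t),X(t_0))<\delta$. For $t\in I_0$ the best matching with $X(t_0)$ shows that $X(t)\subset U\cup V$ and that the parts in $U$ and in $V$ have constant sizes, both less than $m$. If $t,t'\in I_0$ and $\operatorname{dist}(X(t),X(t'))<\delta$, the best matching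 respects $U$ and $V$, so both parts are continuous in $t$. By induction they have labelings, which combine to a labeling on $I_0$.

\emph{On a component $I'$ of $I\setminus Z$.} Labelings on adjacent intervals $[\alpha,\beta]$ and $[\beta,\beta']$ list the same multiset at $\beta$, so they fit together after a permutation of the labels of either one. A compact subinterval of $I'$ can be cut into finitely many adjacent intervals, each contained in some $I_0$, so it has a labeling. Write $I'$ as an increasing union of compact intervals $I_1\subset I_2\subset\cdots$. A labeling on $I_k$ extends to $I_{k+1}$: label the closures of the at most two pieces of $I_{k+1}\setminus I_k$ and permute their labels to match at the endpoints of $I_k$. This gives a labeling on $I'$.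

\emph{On $Z$.} For $t\in Z$ let every $n_i(t)$ be the common point. Then $|n_i(t')-n_i(t)|\le\operatorname{dist}(X(t'),X(t))$ for all $t'\in I$, so $n_i$ is continuous at $t$. At points of $I\setminus Z$ it is continuous because the components $I'$ are open in $I$.
\end{proof}

\subsection{Signs}

By \eqref{eq:omega}, each $x\in\Omega$ defines a sign function $k\mapsto\operatorname{sgn}(1-\langle x,k\rangle)$ on $K$. It is constant on each component of $K$, and it is $+1$ on the component that contains $0$, if there is one. The next lemma says that this is a finite amount of data and that it separates the components of $\Omega$.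

\begin{lemma}\label{lem:signs}
\begin{enumerate}
\item[(a)] For any $p_0\in M$, every component of $K$ contains one of $n_1(p_0),\dots,n_m(p_0)$.
\item[(b)] Points of $\Omega$ with the same sign function lie in the same component of $\Omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $k$ be a curvature normal at $q$. Since $M$ is connected, there is a path from $p_0$ to $q$. Label the curvature normals along it by Lemmas~\ref{lem:normals} and~\ref{lem:lift}. The label whose final value is $k$ traces a path in $K$ from a curvature normal at $p_0$ to $k$.

(b) Let $x,x'$ have the same sign function. For each $k\in K$ the affine function $1-\langle\cdot,k\rangle$ has the same nonzero sign at $x$ and $x'$, so it has no zero on the segment $[x,x']$. Thus the segment lies in $\Omega$.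
\end{proof}

\subsection{The farthest point}

A compact submanifold touches a sphere from inside at its point farthest from the origin, and there it bends toward the center in every tangent direction. We apply this to the parallel immersion $f+\nu_x$.

\begin{lemma}\label{lem:far}
For every $x\in\Omega$ there are $p\in M$ and $y\in\mathbb R^d$ such that
\[
\big(1-\langle x,n_i(p)\rangle\big)\,\langle n_i(p),y\rangle>0\qquad\text{for all } i.
\]
\end{lemma}

\begin{proof}
Let $\tilde f=f+\nu_x$ and $B=\mathrm{Id}-A_x$, so that $d\tilde f=df\circ B$ with $B$ invertible everywhere. Let $p$ be a maximum point of $q=\frac12|\tilde f|^2$, which exists by compactness. From $dq(Y)=\langle\tilde f,df(BY)\rangle=0$ at $p$ we see that $\tilde f(p)\in N_p$, so $\tilde f(p)=-\nu_y(p)$ for some $y$. Let $c$ be a curve with $c(0)=p$, $c'(0)=X$. Differentiate $(q\circ c)'=\langle\tilde f,df(Bc')\rangle$ at $0$. Since $\tilde f(p)$ is normal, only the normal part of the derivative of $df(Bc')$ contributes, and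
\[
0\ge(q\circ c)''(0)=|BX|^2+\langle\tilde f(p),\mathrm{II}(X,BX)\rangle=|BX|^2-\langle A_yX,BX\rangle .
\]
Take $X=X_i$ and put $b_i=1-\langle x,n_i(p)\rangle\ne0$, so that $BX_i=b_iX_i$. The inequality becomes $b_i\langle n_i(p),y\rangle\ge b_i^2>0$.
\end{proof}

The conclusion is condition \eqref{eq:halfspace} for the signs of $x$ and the arrangement $\Sigma_p$. In Example~\ref{ex:torus}, points of $(-1,1)$ have signs $(+,+)$, so the condition needs $n_1n_2>0$, that is $\cos\theta>0$. Points of $(-3,-1)$ have signs $(-,+)$ and need $\cos\theta<0$. No $p$ serves both components, and at each $p$ that serves one of them the other lies in the bounded region of $\Sigma_p$.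

\subsection{The reduction}

\begin{proposition}\label{prop:main}
Let $m,d\ge1$. Let $n_1,\dots,n_m:[0,1]\to\mathbb R^d$ be continuous, and let $x_1,\dots,x_N\in\mathbb R^d$ and $s^1,\dots,s^N\in\{\pm1\}^m$ satisfy:
\begin{enumerate}
\item[(P1)] $s^a_i\,(1-\langle x_a,n_i(t)\rangle)>0$ for all $a$, $i$, $t$;
\item[(P2)] for each $a$ there are $t_a\in[0,1]$ and $y_a\in\mathbb R^d$ with $\langle s^a_in_i(t_a),y_a\rangle>0$ for all $i$;
\item[(P3)] the vectors $s^1,\dots,s^N$ are distinct.
\end{enumerate}
Then $N\le\gamma(m,d)$.
\end{proposition}

In words: $m$ hyperplanes move in time $t$, they never cross the points $x_a$, they separate these points, and the region of $x_a$ opens up in the direction $-y_a$ at a time $t_a$ of its own. If all $t_a$ are equal to one $t$, the bound is immediate: the finitely many strict inequalities in (P2) survive when the $n_i(t)$ are perturbed to the normals of an arrangement in general position, and the count in Section~\ref{sub:regions} applies. Without (P2) the bound fails for $m>d$: a fixed arrangement in general position that misses the origin gives $N=R(m,d)$.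

\begin{proof}[Proof of Theorems~\ref{thm:refined} and~\ref{thm:bound} from Proposition~\ref{prop:main}]
Lemma~\ref{lem:signs}(a) shows that $K$ has at most $m$ components, so $r\le m$. If $r=0$, every $x\in\Omega$ has sign function $+1$, and $0\in\Omega$; by Lemma~\ref{lem:signs}(b), $\Omega$ has exactly one component.

Let $r\ge1$ and let $K_1,\dots,K_r$ be the components of $K$ that do not contain $0$. A sign function is determined by its values on $K_1,\dots,K_r$. By Lemma~\ref{lem:signs}(b) the number $N$ of components of $\Omega$ is finite, and if we pick a point $x_a$ in each and let $s^a_j$ be its sign on $K_j$, the vectors $s^a\in\{\pm1\}^r$ are distinct. Let $p_a,y_a$ be given by Lemma~\ref{lem:far} for $x_a$. Choose a path $c:[0,1]\to M$ through all $p_a$, say $p_a=c(t_a)$, and label the curvature normals along it by $n_1(t),\dots,n_m(t)$. By Lemma~\ref{lem:signs}(a) with $p_0=c(0)$, for each $j$ there is a label $i(j)$ with $n_{i(j)}(0)\in K_j$, and then $n_{i(j)}(t)\in K_j$ for all $t$ by continuity. The $r$ maps $n_{i(1)},\dots,n_{i(r)}$ satisfy (P1) by the definition of $s^a_j$, and (P2) by Lemma~\ref{lem:far}. Proposition~\ref{prop:main},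 with $r$ in place of $m$, gives $N\le\gamma(r,d)$. This proves Theorem~\ref{thm:refined}.

By \eqref{eq:gamma}, $\gamma(m,d)\ge2$ and $\gamma(r,d)\le\gamma(m,d)$ for $1\le r\le m$. Theorem~\ref{thm:bound} follows.
\end{proof}

\begin{remark}
Injectivity of $f$ was not used. Compactness enters through Lemma~\ref{lem:far}, and the bound fails without it: for the piece $|\theta|<\pi/3$ of the torus in Example~\ref{ex:torus} the removed set is $(-5,-3]\cup\{-1\}$, which leaves $3>\gamma(2,1)$ components. Connectedness enters through the paths in $M$: for concentric plane circles of radii $1$ and $2$ with outward normals, $\Omega=\mathbb R\setminus\{-1,-2\}$ has $3>\gamma(1,1)$ components.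
\end{remark}

\section{Polynomial relations on sign vectors}\label{sec:poly}

From here to the end of Section~\ref{sec:proof} we work in the setting of Proposition~\ref{prop:main}.

\subsection{The method}

Let $\mathcal S=\{s^1,\dots,s^N\}\subset\{\pm1\}^m$. By (P3), $N$ is the dimension of the space $\operatorname{Fun}(\mathcal S)$ of real functions on $\mathcal S$, so we look for a small spanning set. This point of view suits the problem because facts obtained at different times $t$ all become linear relations in one space.

For $I\subset[m]$ let $\chi_I(s)=\prod_{i\in I}s_i$, regarded as a function on $\mathcal S$, and let $F_k$ be the span of the $\chi_I$ with $|I|\le k$. Then $F_m=\operatorname{Fun}(\mathcal S)$, since the indicator function of $s^a$ is $\prod_i\frac12(1+s^a_is_i)$. The first relations come from (P1) alone.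

\begin{lemma}\label{lem:dependent}
If $I\ne\emptyset$ and the family $(n_i(t))_{i\in I}$ is linearly dependent for some $t$, then $\chi_I\in F_{|I|-1}$.
\end{lemma}

\begin{proof}
Let $\sum_{i\in I}c_in_i(t)=0$ with not all $c_i$ zero and, after a change of sign, $\sum_Ic_i\le0$. Then $\sum_Ic_i(1-\langle x,n_i(t)\rangle)=\sum_Ic_i\le0$ for all $x$. Put $\sigma_i=\operatorname{sgn}c_i$ if $c_i\ne0$ and $\sigma_i=1$ otherwise. If $s^a_i=\sigma_i$ for all $i\in I$, then by (P1) the left side at $x=x_a$ is a sum of nonnegative terms, at least one of them positive, which is impossible. So every $s\in\mathcal S$ has $s_i=-\sigma_i$ for some $i\in I$, and $\prod_{i\in I}(1+\sigma_is_i)=0$ on $\mathcal S$. The expansion of the product is $\pm\chi_I$ plus terms of lower degree.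
\end{proof}

Let $\mathcal J$ be the set of $d$-element subsets $J\subset[m]$ such that $(n_j(t))_{j\in J}$ is a basis of $\mathbb R^d$ for \emph{all} $t\in[0,1]$. Lemma~\ref{lem:dependent} applies to every $I$ with $|I|>d$, so $F_k=F_{k-1}$ for $k>d$, and it applies to every $d$-element set outside $\mathcal J$. Hence
\begin{equation}\label{eq:span}
\operatorname{Fun}(\mathcal S)=F_{d-1}+\operatorname{span}\{\chi_J:\ J\in\mathcal J\}.
\end{equation}
This already gives $N\le R(m,d)$. Since $\dim F_{d-1}\le\sum_{i\le d-1}\binom mi$, the first form of $\gamma$ in \eqref{eq:gamma} shows what is left to prove: modulo $F_{d-1}$, the $\chi_J$ with $J\in\mathcal J$ span a space of dimension at most $\binom{m-1}{d-1}$. The missing relations must use (P2), and they must transport information from the times $t_a$ to a common time. The families in $\mathcal J$ never degenerate, so they can carry a discrete invariant through time.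

\subsection{The line}

Let $d=1$. Then $\mathcal J$ consists of the labels $j$ for which the number $n_j(t)$ never vanishes; let $\sigma_j$ be its sign. By (P2), $s^a_j\sigma_j=\operatorname{sgn}y_a$ for all such $j$. So $\sigma_is_i=\sigma_js_j$ on $\mathcal S$ for any two of them, and \eqref{eq:span} gives $N\le2=\gamma(m,1)$.

\subsection{The plane: winding numbers}\label{sub:plane}

Let $d=2$. Now $\mathcal J$ is the edge set of a graph on $[m]$, and $\operatorname{Fun}(\mathcal S)$ is spanned by $1$, the $s_i$, and the products $s_is_j$ over the edges. We show that every cycle of the graph gives a relation.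

Let $j_1,\dots,j_k,j_{k+1}=j_1$ be a cycle. For any $s\in\{\pm1\}^m$ consider the closed polygon with vertices $s_{j_q}n_{j_q}(t)$. Consecutive vertices are linearly independent, so the oriented angle $\theta_q(s,t)\in(-\pi,\pi)\setminus\{0\}$ from the $q$th vertex to the next is defined and continuous in $t$. The argument has three steps.

\emph{The winding number does not depend on time.} The sum $\sum_q\theta_q(s,t)$ lies in $2\pi\mathbb Z$ and is continuous in $t$, so it equals $2\pi w(s)$ with $w(s)$ independent of $t$.

\emph{It vanishes on $\mathcal S$.} For $s=s^a$ and $t=t_a$ all vertices lie in an open half-plane. There they have arguments in an open interval of length $\pi$, the angles $\theta_q$ are differences of these arguments, and the sum telescopes to $0$.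

\emph{It is a polynomial in $s$.} Let $\theta_q$ be the angle from $n_{j_q}(0)$ to $n_{j_{q+1}}(0)$, and $\sigma_q=\operatorname{sgn}\theta_q$. Reversing both vectors keeps the angle, and reversing one of them turns it into $\theta_q-\sigma_q\pi$. Hence $\theta_q(s,0)=\theta_q-\frac\pi2\sigma_q(1-s_{j_q}s_{j_{q+1}})$.

Together these steps give
\begin{equation}\label{eq:planar}
\sum_{q=1}^k\sigma_q\,s_{j_q}s_{j_{q+1}}=\sum_{q=1}^k\sigma_q-\frac2\pi\sum_{q=1}^k\theta_q\qquad\text{on }\mathcal S,
\end{equation}
and the right side is a constant. Choose a spanning forest of the graph; it has at most $m-1$ edges. Every other edge closes a cycle with edges of the forest, so \eqref{eq:planar} expresses its product through the products of forest edges and $1$. Therefore $N\le1+m+(m-1)=2m=\gamma(m,2)$.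

For example, let $m=3$, let all three pairs be in $\mathcal J$, and let $n_1(0),n_2(0),n_3(0)$ point in the directions $0,\frac{2\pi}3,\frac{4\pi}3$. Then \eqref{eq:planar} reads $s_1s_2+s_2s_3+s_3s_1=-1$. This excludes exactly $(-,-,-)$, which is not a region at time $0$, and $(+,+,+)$, the bounded triangle. Six sign vectors remain.

\section{The degree of a cycle of cones}\label{sec:degree}

For general $d$ we need substitutes for the cycles of the graph, for the spanning forest, and for the winding number.

\subsection{Cycles and the rank of the boundary map}

Let $\Lambda_k$ be the space of alternating functions $c:[m]^k\to\mathbb R$: permuting the arguments multiplies $c$ by the sign of the permutation, so $c$ vanishes on tuples with a repetition. Put $\Lambda_0=\mathbb R$. The \emph{support} $\operatorname{supp}c$ is the set of $k$-element subsets of $[m]$ on whose orderings $c\ne0$. Define $\partial:\Lambda_k\to\Lambda_{k-1}$ by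
\[
(\partial c)(i_2,\dots,i_k)=\sum_{j=1}^mc(j,i_2,\dots,i_k).
\]
Then $\partial\partial c=0$, because $\sum_{j,j'}c(j,j',\dots)$ equals its own negative. We call $c$ a \emph{cycle} if $\partial c=0$. A cycle $j_1,\dots,j_k$ of a graph gives a cycle in $\Lambda_2$: put $c(j_q,j_{q+1})=1=-c(j_{q+1},j_q)$ and $c=0$ elsewhere; at each vertex the predecessor contributes $1$ to $\partial c$ and the successor $-1$. The bound $m-1$ for the size of a forest generalizes as follows.

\begin{lemma}\label{lem:rank}
$\dim\partial(\Lambda_d)\le\binom{m-1}{d-1}$.
\end{lemma}

\begin{proof}
For $d=1$ the target $\Lambda_0$ has dimension $1$. For $d\ge2$, every $b\in\partial(\Lambda_d)\subset\Lambda_{d-1}$ satisfies $\partial b=0$, so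
\[
b(1,i_3,\dots,i_d)=-\sum_{j\ge2}b(j,i_3,\dots,i_d)\qquad\text{for } i_3,\dots,i_d\ge2 .
\]
Since $b$ is alternating, it is determined by its restriction to tuples from $\{2,\dots,m\}$, and the alternating functions on these form a space of dimension $\binom{m-1}{d-1}$.
\end{proof}

\subsection{The degree}

Instead of adding angles, one can find the winding number of a polygon by counting with sign the edges that cross a ray from the origin. An edge from $v_i$ to $v_j$ meets the ray through $u$ exactly when $u$ is a nonnegative combination of $v_i$ and $v_j$, and the sign is that of $\det(v_i,v_j)$. This count makes sense in every dimension and for real weights. For a basis $v_J=(v_j)_{j\in J}$ of $\mathbb R^d$ let $\operatorname{cone}(v_J)$ be the set of vectors whose coordinates in $v_J$ are all nonnegative.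

\begin{lemma}\label{lem:degree}
Let $v_1,\dots,v_m\in\mathbb R^d$, and let $c\in\Lambda_d$ be a cycle such that $v_J$ is a basis for each $J\in\operatorname{supp}c$. Call $u\in\mathbb R^d$ \emph{generic} if for each $J\in\operatorname{supp}c$ all coordinates of $u$ in $v_J$ are nonzero. Then
\[
\deg(u)=\sum_{J\in\operatorname{supp}c}c(J)\,\operatorname{sgn}\det(v_J)\,\mathbf 1[u\in\operatorname{cone}(v_J)]
\]
has the same value for all generic $u$.
\end{lemma}

Here $c(J)$ and $\det(v_J)$ are taken in the same ordering of $J$; both are alternating, so the product does not depend on the ordering.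

\begin{proof}
We move $u$ along a segment and show that the jumps at each wall cancel because $\partial c=0$. The \emph{walls} are the distinct hyperplanes among $\operatorname{span}(v_{J\setminus\{j\}})$, $j\in J\in\operatorname{supp}c$, and generic means lying on no wall. (For $d=1$ the only possible wall is $\{0\}$.) The generic vectors form an open dense set, and $\deg$ is locally constant on it. To make crossings simple, let $\mathcal B$ be the union of all intersections of two distinct walls and of all $\operatorname{span}(v_{J\setminus\{j,j'\}})$ with $j\ne j'$ in $J\in\operatorname{supp}c$. It is a finite union of subspaces $W$ of codimension $2$, each contained in a wall, and it is empty for $d=1$.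

Let $u\ne u'$ be generic. If the segment $[u,u']$ meets such a $W$, then $u'\in\operatorname{span}(u,W)$, since $u\notin W$, and this is a proper subspace. So after a small move of $u'$, which does not change $\deg(u')$, the segment misses $\mathcal B$. It meets each wall at most once, because $u$ lies on no wall, and each of the finitely many crossing points lies on exactly one wall. Let $u_0$ be a crossing point, $H$ its wall, and $w=u'-u$. We compute the jump of $\deg(u_0+\tau w)$ as $\tau$ increases through $0$.

Let $J\in\operatorname{supp}c$. At most one coordinate of $u_0$ in $v_J$ vanishes, since $u_0\notin\mathcal B$. If none vanishes, or if one is negative, the indicator of $J$ is constant near $u_0$. Otherwise $J=Q\cup\{j\}$, where the $j$th coordinate vanishes and the others are positive. Then $Q$ is \emph{active}, meaning that $|Q|=d-1$, that $v_Q$ is a basis of $H$, and that $u_0$ has positive coordinates in it. Conversely, if $Q$ is active and $Q\cup\{j\}\in\operatorname{supp}c$, then $J=Q\cup\{j\}$ is of this kind, and $J$ determines $j$ as the index of the vanishing coordinate. So the jump is a sum over pairs $(Q,j)$.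

Fix an active $Q$ with an ordering $(q_2,\dots,q_d)$, and let $\Delta(z)=\det(z,v_{q_2},\dots,v_{q_d})$, a linear form with kernel $H$. Then $\Delta(w)\ne0$, since $u_0\in H$ and $u\notin H$. By Cramer's rule the $j$th coordinate of $u_0+\tau w$ in $v_{Q\cup\{j\}}$ is $\tau\Delta(w)/\Delta(v_j)$, and the other coordinates stay positive for small $\tau$. So the indicator jumps by $\operatorname{sgn}\Delta(w)\operatorname{sgn}\Delta(v_j)$, and the term of $Q\cup\{j\}$ in $\deg$ jumps by
\[
c(j,q_2,\dots,q_d)\operatorname{sgn}\Delta(v_j)\cdot\operatorname{sgn}\Delta(w)\operatorname{sgn}\Delta(v_j)=\operatorname{sgn}\Delta(w)\;c(j,q_2,\dots,q_d).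
\]
The sum over $j$ is $\operatorname{sgn}\Delta(w)\,(\partial c)(q_2,\dots,q_d)=0$. Hence no crossing changes $\deg$, and $\deg(u)=\deg(u')$.
\end{proof}

\section{Proof of Proposition~\ref{prop:main}}\label{sec:proof}

Let $\Lambda_d(\mathcal J)\subset\Lambda_d$ be the subspace of functions with support in $\mathcal J$. For $c\in\Lambda_d(\mathcal J)$ and $J\in\mathcal J$ put
\[
\hat c_J=c(J)\operatorname{sgn}\det(n_J(t)),\qquad n_J(t)=(n_j(t))_{j\in J}.
\]
This number depends neither on the ordering of $J$ nor on $t$, since the determinant is continuous and never zero. For the cycle of Section~\ref{sub:plane} the numbers $\hat c_J$ are the signs $\sigma_q$, and the next lemma generalizes \eqref{eq:planar}.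

\begin{lemma}\label{lem:relation}
If $c\in\Lambda_d(\mathcal J)$ and $\partial c=0$, then $\sum_{J\in\mathcal J}\hat c_J\chi_J\in F_{d-1}$.
\end{lemma}

\begin{proof}
For $s\in\{\pm1\}^m$ and $t\in[0,1]$ apply Lemma~\ref{lem:degree} to $c$ and the vectors $v_i=s_in_i(t)$; its hypothesis holds because $\operatorname{supp}c\subset\mathcal J$. Let $w(s,t)$ be the resulting degree. If $u=\sum_{j\in J}u^J_j(t)\,n_j(t)$, the coordinates of $u$ in $v_J$ are $s_ju^J_j(t)$. So genericity depends on $t$ but not on $s$; we say \emph{$t$-generic}. For $t$-generic $u$ put $\tau^J_j=\operatorname{sgn}u^J_j(t)$. Then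
\[
\operatorname{sgn}\det(v_J)=\chi_J(s)\operatorname{sgn}\det(n_J(t)),\qquad
\mathbf 1[u\in\operatorname{cone}(v_J)]=\prod_{j\in J}\frac{1+s_j\tau^J_j}2 .
\]
Since $s_j(1+s_j\tau^J_j)=s_j+\tau^J_j$, we obtain
\begin{equation}\label{eq:degpoly}
2^d\,w(s,t)=\sum_{J\in\operatorname{supp}c}\hat c_J\prod_{j\in J}\big(s_j+\tau^J_j\big).
\end{equation}
We now repeat the three steps of the planar case.

\emph{The degree does not depend on time.} Let $u$ be $t_0$-generic. The coordinates $u^J_j(t)$ are continuous in $t$ by Cramer's rule, so for $t$ near $t_0$ the vector $u$ is $t$-generic with the same signs $\tau^J_j$. By \eqref{eq:degpoly}, $w(s,t)=w(s,t_0)$. A locally constant function on $[0,1]$ is constant.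

\emph{It vanishes on $\mathcal S$.} Let $s=s^a$ and $t=t_a$. By (P2), $\langle v_i,y_a\rangle>0$ for all $i$, so every cone lies in the half-space $\langle\cdot,y_a\rangle\ge0$. Generic vectors are dense and $y_a\ne0$, so there is a $t_a$-generic $u$ with $\langle u,y_a\rangle<0$. It lies in no cone, hence $w(s^a,t_a)=0$, and so $w(s^a,0)=0$.

\emph{It is a polynomial in $s$.} Fix one $0$-generic vector $u$ and use it in \eqref{eq:degpoly} with $t=0$ for all $s$. The signs $\tau^J_j$ are then constants, and expanding the products gives
\[
0=\sum_J\hat c_J\chi_J(s)+\sum_J\sum_{I\subsetneq J}\hat c_J\Big(\prod_{j\in J\setminus I}\tau^J_j\Big)\chi_I(s)\qquad(s\in\mathcal S).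
\]
The double sum is an element of $F_{d-1}$.
\end{proof}

The independence of $u$ in Lemma~\ref{lem:degree} was used in each step: it lets us choose $u$ afresh near every time, choose it opposite to $y_a$ at time $t_a$, and choose it once for all $s$ at time $0$.

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Consider the linear map
\[
\Psi:\Lambda_d(\mathcal J)\to\operatorname{Fun}(\mathcal S)/F_{d-1},\qquad c\mapsto\sum_{J\in\mathcal J}\hat c_J\chi_J .
\]
For $J\in\mathcal J$, an alternating function with support $\{J\}$ is sent to a nonzero multiple of the class of $\chi_J$, so $\Psi$ is surjective by \eqref{eq:span}. By Lemma~\ref{lem:relation}, $\Psi$ vanishes on the kernel of $\partial$ in $\Lambda_d(\mathcal J)$, so its rank is at most $\dim\partial(\Lambda_d(\mathcal J))$. With Lemma~\ref{lem:rank} and \eqref{eq:gamma},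
\[
N\le\dim F_{d-1}+\dim\partial(\Lambda_d)\le\sum_{i=0}^{d-1}\binom mi+\binom{m-1}{d-1}=\gamma(m,d).\qedhere
\]
\end{proof}

This completes the proofs of Theorems~\ref{thm:bound} and~\ref{thm:refined}.

\section{Sharpness: tori from iterated rotations}\label{sec:sharp}

Example~\ref{ex:sphere} proves Theorem~\ref{thm:sharp} for $d=1$, and Example~\ref{ex:product} proves it for $m\le d$, in particular for $m=1$. For the general case we reverse the point of view. We do not choose a submanifold and compute its normal spaces; we move a copy of $\mathbb R^d$ by rotations, let each of its points sweep out a torus, and obtain a whole family of parallel maps at once.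

\subsection{The construction}

Let $\mathbb R^{d+k}=\mathbb R^d\oplus\operatorname{span}(e_1,\dots,e_k)$ with $e_1,\dots,e_m$ orthonormal and orthogonal to $\mathbb R^d$. Let unit vectors $b_k\in\mathbb R^{d+k-1}$ and numbers $\kappa_k$ be given for $1\le k\le m$. For $x\in\mathbb R^d$ and $\varphi\in T^m=(\mathbb R/2\pi\mathbb Z)^m$ put $f_0=x$ and
\begin{equation}\label{eq:rot}
g_k=\langle b_k,f_{k-1}\rangle-\kappa_k,\qquad f_k=f_{k-1}+g_k\big((\cos\varphi_k-1)b_k+\sin\varphi_k\,e_k\big).
\end{equation}
Step $k$ rotates $\mathbb R^{d+k-1}$ by the angle $\varphi_k$ into the new direction $e_k$, about its hyperplane $\langle b_k,\cdot\rangle=\kappa_k$, and $g_k$ is the signed distance of $f_{k-1}$ from this axis. Both $f_{k-1}$ and $g_k$ depend only on $x,\varphi_1,\dots,\varphi_{k-1}$. For instance, let $d=1$, $m=2$, let $e_0$ span $\mathbb R^1$, and take $b_1=b_2=e_0$, $\kappa_1=0$, $\kappa_2=-2$. Then $g_1=x$, $g_2=2+x\cos\varphi_1$, and the point $x=1$ sweeps out a torus congruent to that of Example~\ref{ex:torus}. Put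
\[
G=\{x\in\mathbb R^d:\ g_k(x,\varphi)\ne0\text{ for all }k\text{ and }\varphi\}.
\]

\begin{lemma}\label{lem:rot}
If $x_0\in G$, then $f=f_m(x_0,\cdot):T^m\to\mathbb R^{m+d}$ is an embedding with trivial normal holonomy, and $\Omega(f)=G-x_0$.
\end{lemma}

\begin{proof}
\emph{A moving frame.} For fixed $\varphi_k$, the map $f_{k-1}\mapsto f_k$ is affine with linear part $L_k(z)=z+\langle b_k,z\rangle((\cos\varphi_k-1)b_k+\sin\varphi_k\,e_k)$. This map fixes $b_k^\perp\cap\mathbb R^{d+k-1}$ and sends $b_k$ to $\cos\varphi_k\,b_k+\sin\varphi_k\,e_k$, so it is a linear isometric embedding $\mathbb R^{d+k-1}\to\mathbb R^{d+k}$, and the unit vector $\omega_k=-\sin\varphi_k\,b_k+\cos\varphi_k\,e_k$ is orthogonal to its image. By \eqref{eq:rot}, $\partial f_k/\partial\varphi_k=g_k\omega_k$. The later steps do not involve $\varphi_k$ explicitly, so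
\begin{equation}\label{eq:frame}
\frac{\partial f_m}{\partial\varphi_k}=g_k(x,\varphi)\,E_k(\varphi),\qquad E_k=L_m\cdots L_{k+1}\,\omega_k .
\end{equation}
Let $L(\varphi)=L_m\cdots L_1$, the linear part of $x\mapsto f_m(x,\varphi)$. Since $L_m\cdots L_{k+1}$ is isometric, $E_k$ is a unit vector orthogonal to the image of $L_m\cdots L_k$. That image contains $E_j$ for $j<k$ and $L(\varphi)\mathbb R^d$. So $E_1,\dots,E_m$ are orthonormal, orthogonal to $L(\varphi)\mathbb R^d$, and independent of $x$. By \eqref{eq:frame}, $f_m(x,\cdot)$ is an immersion if and only if $x\in G$.

\emph{Normal bundle.} The tangent space of $f$ at $\varphi$ is spanned by the $E_k$, so by dimension the normal space is $L(\varphi)\mathbb R^d$. The normal fields $\nu_x=L(\varphi)x=f_m(x_0+x,\varphi)-f_m(x_0,\varphi)$ have partial derivatives $(g_k(x_0+x,\varphi)-g_k(x_0,\varphi))E_k$, which are tangential. So they are parallel. They span every normal space and are preserved by parallel transport, hence the holonomy is trivial. Since $f+\nu_x=f_m(x_0+x,\cdot)$, we get $x\in\Omega(f)$ if and only if $x_0+x\in G$.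

\emph{Injectivity.} Since $T^m$ is connected, $g_k(x_0,\cdot)$ has a constant sign. Since $f_{k-1},b_k\perp e_k$, formula \eqref{eq:rot} gives
\[
\big(\langle b_k,f_k\rangle-\kappa_k,\ \langle e_k,f_k\rangle\big)=g_k\,(\cos\varphi_k,\sin\varphi_k).
\]
So the point $f_k$ determines $|g_k|$, then $g_k$, then $\varphi_k$, and then $f_{k-1}$ by \eqref{eq:rot}. Descending from $k=m$ to $k=1$ we recover $\varphi$ from $f(\varphi)$. An injective immersion of a compact manifold is an embedding.
\end{proof}

For $x\in G$ the sign vector $(\operatorname{sgn}g_1,\dots,\operatorname{sgn}g_m)$ does not depend on $\varphi$, and it is constant on each component of $G$. So it suffices to find parameters and $\gamma(m,d)$ points of $G$ with distinct sign vectors.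

\subsection{Choice of the axes}

Let $m,d\ge2$. The form $\gamma(m,d)=2R(m-1,d-1)$ suggests the plan. Write $\mathbb R^d=V\oplus\mathbb Re_0$ with $e_0$ a unit vector orthogonal to $V$, $\dim V=d-1$. The first sign is to be the side of $V$ on which $x$ lies, and the other $m-1$ signs are to be those of affine functions $\lambda_k(v)=\langle\beta_k,v\rangle-h_k$, $|\beta_k|=1$, $2\le k\le m$, whose zero sets in $V$ are in general position.

The naive choice $b_k=\beta_k$, $\kappa_k=h_k$ has a defect: the $i$th rotation moves the $V$-component of the point by $g_i(\cos\varphi_i-1)\beta_i$, which is as large as $\lambda_i$ itself and disturbs every later $\lambda_k$ with $\langle\beta_k,\beta_i\rangle\ne0$. We therefore tilt $b_k$ almost entirely into the direction $e_{k-1}$ created by the previous step and keep a $V$-component of small size $\varepsilon_k$. Then $g_k$ has size $\varepsilon_k$, and the $V$-component moves only by order $\varepsilon_k^2$. The price is that $g_k$ picks up the $e_{k-1}$-component of the point, of size $\varepsilon_{k-1}$, so we need $\varepsilon_{k-1}\ll\varepsilon_k$.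

\begin{proof}[Proof of Theorem~\ref{thm:sharp} for $m,d\ge2$]
Hyperplanes in general position exist: in coordinates $(z_0,\dots,z_{d-2})$ on $V$ take $\sum_jz_jk^j=k^{d-1}$ for $2\le k\le m$. Any $d-1$ or fewer normals are independent by the Vandermonde determinant, and a common point of $d$ of them would give a monic polynomial of degree $d-1$ with $d$ roots. Normalize to get $\lambda_k$ as above. By \eqref{eq:regions} there are $R(m-1,d-1)$ regions. Let $P\subset V$ contain one point of each, so that the sign vectors $(\operatorname{sgn}\lambda_k(v))_{k}$, $v\in P$, are distinct. With minimum and maximum over $v\in P$ and $2\le k\le m$, put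
\[
\mu=\min|\lambda_k(v)|>0,\qquad D=1+2\max|\lambda_k(v)|,
\]
and choose $0<\varepsilon<\frac12$ with $3D\varepsilon<\mu$. Let $\varepsilon_k=\varepsilon^{m-k+1}$ for $1\le k\le m$, and
\[
b_1=e_0,\quad\kappa_1=0;\qquad b_k=\varepsilon_k\beta_k+\sqrt{1-\varepsilon_k^2}\;e_{k-1},\quad\kappa_k=\varepsilon_kh_k\quad(k\ge2).
\]
Each $b_k$ is a unit vector in $\mathbb R^{d+k-1}$. Consider the $2R(m-1,d-1)=\gamma(m,d)$ points $x=v\pm\varepsilon_1e_0$, $v\in P$, and fix one of them. Then $g_1=\pm\varepsilon_1$.

Let $k\ge2$. Since $f_{k-2}$ and $b_{k-1}$ lie in $\mathbb R^{d+k-2}$, the $e_{k-1}$-component of $f_{k-1}$ is $g_{k-1}\sin\varphi_{k-1}$. Summing \eqref{eq:rot} and using $b_1\perp V$, the $V$-component of $f_{k-1}$ is $v+\sum_{2\le i<k}g_i(\cos\varphi_i-1)\varepsilon_i\beta_i$. Inserting both into $g_k=\langle b_k,f_{k-1}\rangle-\kappa_k$ gives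
\begin{equation}\label{eq:error}
\frac{g_k}{\varepsilon_k}-\lambda_k(v)=\sum_{2\le i<k}g_i\varepsilon_i(\cos\varphi_i-1)\langle\beta_k,\beta_i\rangle+\sqrt{1-\varepsilon_k^2}\;\frac{g_{k-1}}{\varepsilon_k}\sin\varphi_{k-1}.
\end{equation}
We show by induction on $k$ that $|g_k|\le D\varepsilon_k$ for all $\varphi$, and that the right side of \eqref{eq:error} has absolute value less than $\mu$ for $k\ge2$. For $k=1$ we have $|g_1|=\varepsilon_1\le D\varepsilon_1$. Let $k\ge2$ and assume $|g_i|\le D\varepsilon_i$ for $i<k$. The sum in \eqref{eq:error} is at most
\[
2D\sum_{i}\varepsilon_i^2\le\frac{2D\varepsilon^2}{1-\varepsilon^2}\le4D\varepsilon^2\le2D\varepsilon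
\]
in absolute value, and the last term is at most $D\varepsilon_{k-1}/\varepsilon_k=D\varepsilon$. The total is at most $3D\varepsilon<\mu\le|\lambda_k(v)|$, and so $|g_k/\varepsilon_k|\le2|\lambda_k(v)|\le D$. This closes the induction.

It follows that $g_k\ne0$ and $\operatorname{sgn}g_k=\operatorname{sgn}\lambda_k(v)$ for all $\varphi$ and $k\ge2$, while $\operatorname{sgn}g_1$ is the chosen sign. So the $\gamma(m,d)$ points lie in $G$ and have distinct sign vectors. Take one of them as $x_0$. By Lemma~\ref{lem:rot}, $f=f_m(x_0,\cdot)$ is an embedded torus with trivial normal holonomy whose push-out space has at least $\gamma(m,d)$ components, and by Theorem~\ref{thm:bound} it has exactly $\gamma(m,d)$.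
\end{proof}

\begin{thebibliography}{9}

\bibitem{regions}
\emph{Unbounded Regions in an Arrangement of Lines in the Plane},
\texttt{http://www.emis.de/journals/BAG/vol.45/no.1/b45h1awe.pdf}

\end{thebibliography}
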